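# Interpolating two functions at the same nodes

## 1. One function: interpolate at the zeros of the error

Let $C_{[0,1]}$ be the space of continuous real functions on $[0,1]$ with the uniform norm $\|\cdot\|$, and let $\mathcal P_n$ be the space of real polynomials of degree at most $n-1$. Given $n$ distinct points $\Delta: t_1<\dots<t_n$ in $[0,1]$, put
$$l_i(x)=\prod_{k\ne i}\frac{x-t_k}{t_i-t_k},\qquad L(\Delta)f(x)=\sum_{i=1}^n f(t_i)\,l_i(x).$$
Then $L(\Delta)f$ is the unique element of $\mathcal P_n$ that agrees with $f$ on $\Delta$. In particular $L(\Delta)p=p$ for $p\in\mathcal P_n$. Convergence $L(\Delta_n)f\to f$ always means uniform convergence, where $\Delta_n$ has $n$ points. Write $E_n(f)=\inf\{\|f-p\|:p\in\mathcal P_n\}$. By Weierstrass' theorem, $E_n(f)\to0$.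

Two facts frame the talk. Faber's theorem says that for every sequence $(\Delta_n)$ there is some $f\in C_{[0,1]}$ with $L(\Delta_n)f\not\to f$, so no sequence of nodes is good for all functions. A theorem of Marcinkiewicz says that every single $f$ has a good sequence of nodes. The second fact is easy, and we prove it now.

**Proposition A.** For every $f\in C_{[0,1]}$ and $n\ge1$ there are $n$ distinct nodes $\Delta\subset[0,1]$ with $\|f-L(\Delta)f\|=E_n(f)$. Hence there are $\Delta_n$ with $L(\Delta_n)f\to f$.

**Proof.** If $f\in\mathcal P_n$, any nodes will do. Otherwise recall Chebyshev's alternation theorem: there are a best approximation $p\in\mathcal P_n$, with $\|f-p\|=E_n(f)>0$, and points $x_0<x_1<\dots<x_n$ in $[0,1]$ at which $f-p$ takes the values $\pm E_n(f)$ with alternating signs. By the intermediate value theorem $f-p$ has a zero $t_k$ in each $(x_{k-1},x_k)$, $1\le k\le n$. These are $n$ distinct points at which $p\in\mathcal P_n$ agrees with $f$, so $p=L(\Delta)f$. $\square$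

For example, let $f(x)=x^2$ and $n=2$. The best line is $p(x)=x-\frac18$, because $x^2-x+\frac18$ takes the values $\frac18,-\frac18,\frac18$ at $0,\frac12,1$. The nodes are the zeros $\frac{2\pm\sqrt2}4$.

What changes if two functions must share their nodes? The problem comes from "Some Simple Open Problems on Interpolation of Individual Functions" (http://www.math.bas.bg/mathmod/Proceedings_CTF/CTF-1991/files_CTF-1991/CTF-1991-259-268.pdf).

**Problem.** Given $f,g\in C_{[0,1]}$, is there a sequence $\Delta_n\subset[0,1]$ such that $L(\Delta_n)f\to f$ and $L(\Delta_n)g\to g$?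

The proof above breaks at once, because the two error functions vanish at different places. Take $g(x)=x^3$ and $n=2$. The best line is $x-\frac1{3\sqrt3}$, since $x^3-x+\frac1{3\sqrt3}$ takes the values $\frac1{3\sqrt3},-\frac1{3\sqrt3},\frac1{3\sqrt3}$ at $0,\frac1{\sqrt3},1$. A common zero $t$ of the two errors would satisfy $t^2=t-\frac18$, hence $t^3=t^2-\frac t8=\frac{7t}8-\frac18$. Then $0=t^3-t+\frac1{3\sqrt3}$ gives $t=\frac8{3\sqrt3}-1\approx0.54$. The zeros for $x^2$ are about $0.146$ and $0.854$, so the two errors have no common zero.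

## 2. A pair of functions is a curve in the plane

We treat $(f,g)$ as one curve $F=(f,g)$ in $\mathbb R^2$. Nothing below depends on the dimension of the target space, so we allow any real Hilbert space.

**Definition.** Let $H$ be a real Hilbert space with norm $|\cdot|$, and $I$ a compact interval. $C(I,H)$ is the space of continuous $F:I\to H$ with $\|F\|=\max_{x\in I}|F(x)|$. $\mathcal P_n(H)$ is the space of polynomials $\sum_{k<n}h_kx^k$ with coefficients $h_k\in H$. For nodes $\Delta$, put $L_\Delta F=\sum_iF(t_i)\,l_i\in\mathcal P_n(H)$. Finally, $E_n(F)=\inf\{\|F-P\|:P\in\mathcal P_n(H)\}$.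

For $H=\mathbb R^2$ and $F=(f,g)$ we have $L_\Delta F=(L(\Delta)f,L(\Delta)g)$. In general $\langle L_\Delta F,h\rangle=L(\Delta)\langle F,h\rangle$ for $h\in H$, and $L_\Delta P=P$ for $P\in\mathcal P_n(H)$.

The substitution $x=2t-1$ preserves degrees, sup norms and Lagrange interpolation. We may therefore work on $[-1,1]$ whenever convenient.

**Example (the circle).** On $[-1,1]$ let $F(x)=(\cos\pi x,\sin\pi x)$ and $n=1$. For a constant $c\in\mathbb R^2$, the mean of $|F-c|^2$ over $[-1,1]$ is $1+|c|^2$, so $\|F-c\|\ge1$, while $\|F-0\|=1$. Thus $E_1(F)=1$, the best constant is $0$, and the error curve $F-0$ has no zero at all. Interpolation at $t$ gives the constant $F(t)$, and the error is $2$, because the antipode of $F(t)$ lies on the curve. So the best approximation need not be an interpolant, and the best possible interpolation error can be $2E_n(F)$. It is never essentially worse.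

**Theorem 1.** Let $F\in C([0,1],H)$, $n\ge1$, $\varepsilon>0$. There are $n$ distinct points $\Delta\subset[0,1]$ with $\|F-L_\Delta F\|\le2E_n(F)+\varepsilon$.

**Corollary 2.** For all $f,g\in C_{[0,1]}$ there are $\Delta_n\subset[0,1]$ with $L(\Delta_n)f\to f$ and $L(\Delta_n)g\to g$.

**Proof of Corollary 2 from Theorem 1.** Apply Theorem 1 with $H=\mathbb R^2$, $F=(f,g)$, $\varepsilon=\frac1n$. If $p,q\in\mathcal P_n$, then $\|F-(p,q)\|\le(\|f-p\|^2+\|g-q\|^2)^{1/2}$. Taking infima over $p$ and $q$ gives $E_n(F)\le(E_n(f)^2+E_n(g)^2)^{1/2}$. A coordinate is bounded by the norm, so both $\|f-L(\Delta_n)f\|$ and $\|g-L(\Delta_n)g\|$ are at most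
$$\|F-L_{\Delta_n}F\|\le2E_n(F)+\tfrac1n\le2\big(E_n(f)^2+E_n(g)^2\big)^{1/2}+\tfrac1n\to0$$
by Weierstrass' theorem. $\square$

So the answer to the Problem is yes, once Theorem 1 is proved.

## 3. Reduction: keep one interpolant $L_\Delta\gamma$ small

Work on $[-1,1]$. Let $P\in\mathcal P_n(H)$ be a nearly best approximation of $F$, and put $\gamma=F-P$, $a=\|\gamma\|$. Since $L_\Delta P=P$,
$$F-L_\Delta F=\gamma-L_\Delta\gamma,\qquad\|F-L_\Delta F\|\le a+\|L_\Delta\gamma\|.\tag{1}$$

The standard way to continue is $\|L_\Delta\gamma\|\le\|L_\Delta\|\,a$, with nodes for which the operator norm is as small as possible. This is where that approach stops: $\|L_\Delta\|$ is at least a constant times $\log n$ for every choice of nodes (this follows from Lemma 5 below), and $E_n(F)\log n$ need not tend to $0$. Faber's theorem says more: no choice made before seeing the functions can succeed.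

But (1) does not ask for an operator norm. It involves one curve $\gamma$, and the nodes may depend on it. So we ask: given a single continuous $\gamma$ with $\|\gamma\|=a$, are there $n$ nodes with $\|L_\Delta\gamma\|$ at most (essentially) $a$? If so, (1) gives the factor $2$.

For $n=1$ any node works, since $L_\Delta\gamma$ is the constant $\gamma(t_1)$. For $n=2$ take the nodes $\pm1$. Then $L_\Delta\gamma(x)=\frac{1-x}2\gamma(-1)+\frac{1+x}2\gamma(1)$ is a convex combination of two vectors of norm at most $a$. The first case with content is $n=3$.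

## 4. Three nodes: equal peaks from the intermediate value theorem

We recall **Markov's inequality**: a real polynomial $p$ of degree at most $d$ satisfies $\max_{[-1,1]}|p'|\le d^2\max_{[-1,1]}|p|$. It holds for a polynomial $V$ of degree at most $d$ with values in a Hilbert space: for a unit vector $h$, apply it to $\langle V,h\rangle$ to get $|\langle V'(x),h\rangle|\le d^2\|V\|$, and take the supremum over $h$. Consequently $|V(x)-V(y)|\le d^2\|V\|\,|x-y|$ on $[-1,1]$.

**Proposition B.** Let $\gamma\in C([-1,1],H)$, $a=\|\gamma\|$ and $b>a$. There is $t\in(-1,1)$ such that the nodes $\Delta=\{-1,t,1\}$ satisfy $\|L_\Delta\gamma\|\le b$.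

**Proof.** Write $S_t=|L_\Delta\gamma|^2$, $M(t)=\|L_\Delta\gamma\|$, and suppose that $M(t)>b$ for every $t$. Let $m_0(t)$ and $m_1(t)$ be the maxima of $S_t$ over $[-1,t]$ and $[t,1]$. They depend continuously on $t\in(-1,1)$, and the larger one is $M(t)^2$.

A short interval does not carry the maximum. Indeed, at the nodes $|L_\Delta\gamma|\le a$. If $\ell=t+1$ satisfies $4\ell\le\frac{b-a}{2b}$, then by Markov with $d=2$, on $[-1,t]$,
$$|L_\Delta\gamma|\le a+4M\ell\le a+M\tfrac{b-a}{2b}<M .$$
The last inequality holds because $M\big(1-\frac{b-a}{2b}\big)=M\frac{a+b}{2b}>\frac{a+b}2>a$. So $m_0<m_1$ for $t$ near $-1$, and by symmetry $m_1<m_0$ for $t$ near $1$. By the intermediate value theorem some $t$ has $m_0(t)=m_1(t)=M^2$.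

For this $t$ there are $y_0\in(-1,t)$ and $y_1\in(t,1)$ with $S_t(y_0)=S_t(y_1)=M^2>a^2$, while $S_t\le a^2$ at $-1,t,1$. Fix $c$ with $a^2<c<M^2$. Then $S_t-c$ has signs $-,+,-,+,-$ at $-1<y_0<t<y_1<1$, so it has four zeros in $(-1,1)$. Its degree is at most $4$ and it is not identically zero, so it equals $\kappa\prod_{i=1}^4(x-z_i)$ with all $z_i<1$. Its value at $1$ is negative, so $\kappa<0$. But $\kappa$ is the squared norm of the $x^2$-coefficient of $L_\Delta\gamma$, so $\kappa\ge0$. This is a contradiction. $\square$

The mechanism is this. The nonnegative polynomial $|L_\Delta\gamma|^2$ is low at the nodes for free. If it were too high, we could move the nodes until it is equally high in every gap, and then it would oscillate more often than its degree allows. For many gaps we need a replacement for the intermediate value theorem.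

## 5. Equal peaks for $n$ nodes, and a comparison with $T_{2n}$

**Knaster–Kuratowski–Mazurkiewicz lemma.** Let $\Sigma$ be a simplex with vertices $v_0,\dots,v_n$, and let $A_0,\dots,A_n\subset\Sigma$ be closed sets such that $\operatorname{conv}\{v_i:i\in J\}\subset\bigcup_{i\in J}A_i$ for every nonempty $J\subset\{0,\dots,n\}$. Then $\bigcap_{j=0}^nA_j\ne\emptyset$.

For $n=1$, this says that two closed sets covering a segment, with $v_0\in A_0$ and $v_1\in A_1$, must meet. That is the connectedness of the segment, and it is what we used for $n=3$ with two fixed endpoints.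

We also recall the **Chebyshev polynomial** $T_m$, defined by $T_m(\cos\theta)=\cos m\theta$. For $m\ge1$ it has degree $m$ and leading coefficient $2^{m-1}$, and $|T_m|\le1$ on $[-1,1]$.

We now let all $n$ nodes be interior, so that there are $n+1$ gaps. Equal peaks in all gaps would make $|L_\Delta\gamma|^2$ minus a constant have $2n$ zeros, while its degree is at most $2n-2$. There is room to spare. We use it to add to $L_\Delta\gamma$ an extra coordinate proportional to $\omega_\Delta(x)=\prod_i(x-t_i)$, which vanishes at the nodes. The square of the extended vector has degree $2n$ and a known leading coefficient, and subtracting a multiple of $T_{2n}$ brings the degree down to $2n-1$. This is still less than $2n$.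

**Lemma 4.** Let $\gamma\in C([-1,1],H)$, $a=\|\gamma\|$, $n\ge1$, $\lambda>0$. There is $\Delta:-1<t_1<\dots<t_n<1$ such that
$$|L_\Delta\gamma(x)|^2+\lambda^2\,4^{\,n-1}\omega_\Delta(x)^2\le a^2+\lambda^2\qquad(x\in[-1,1]).$$
In particular $\|L_\Delta\gamma\|\le\sqrt{a^2+\lambda^2}$.

Two checks. If $n=1$, the node $t_1=0$ works, since $|\gamma(0)|^2+\lambda^2x^2\le a^2+\lambda^2$. If $\gamma=0$, the condition is $|\omega_\Delta|\le2^{1-n}$ on $[-1,1]$, and the zeros of $T_n$ satisfy it, because then $\omega_\Delta=2^{1-n}T_n$.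

**Proof.** For $\Delta:-1<t_1<\dots<t_n<1$ put
$$V_\Delta=(L_\Delta\gamma,\ \lambda2^{n-1}\omega_\Delta)\in H\oplus\mathbb R,\qquad S_\Delta=|V_\Delta|^2,\qquad M(\Delta)=\|V_\Delta\|.$$
Here $V_\Delta$ is a polynomial of degree $n$ with values in the Hilbert space $H\oplus\mathbb R$. Since $|L_\Delta\gamma|^2$ has degree at most $2n-2$ and $\omega_\Delta$ is monic of degree $n$, $S_\Delta$ is a real polynomial of degree $2n$ with leading coefficient $\lambda^24^{n-1}$. At the nodes, $\omega_\Delta=0$ and $L_\Delta\gamma=\gamma$, so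
$$S_\Delta(t_i)=|\gamma(t_i)|^2\le a^2.\tag{2}$$
Put $b=\sqrt{a^2+\lambda^2}>a$. The lemma asserts that $M(\Delta)\le b$ for some $\Delta$. Suppose, for contradiction, that
$$M(\Delta)>b\quad\text{for every }\Delta.\tag{3}$$

**Notation for the gaps.** Let $t_0=-1$, $t_{n+1}=1$, $I_j=[t_j,t_{j+1}]$, $\ell_j=t_{j+1}-t_j$ and $m_j(\Delta)=\max_{I_j}S_\Delta$ for $0\le j\le n$. The intervals cover $[-1,1]$, so $\max_jm_j(\Delta)=M(\Delta)^2$. The vector $(\ell_0,\dots,\ell_n)$ with $\ell_j>0$ and $\sum_j\ell_j=2$ determines $\Delta$, and every such vector occurs. In these parameters each $m_j$ is continuous. Indeed, as long as the nodes are distinct, the $l_i(x)$, the values $\gamma(t_i)$ and $\omega_\Delta(x)$ depend continuously on $(\Delta,x)$, hence so does $S_\Delta(x)$. Moreover $m_j=\max_{0\le s\le1}S_\Delta(t_j+s\ell_j)$ is the maximum of a jointly continuous function over a fixed compact set.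

**Step 1: a short gap does not carry the maximum.** The aim is a boundary condition for the KKM lemma. We claim:
$$\text{if } n^2\ell_j\le\tfrac{b-a}{2b},\ \text{ then } m_j(\Delta)<M(\Delta)^2.\tag{4}$$
Write $M=M(\Delta)$. Each $I_j$ has a node among its endpoints: $t_1$ if $j=0$, and $t_j$ if $j\ge1$. There $|V_\Delta|\le a$ by (2). The Hilbert-space form of Markov's inequality with $d=n$ gives $\|V_\Delta'\|\le n^2M$. Hence on $I_j$
$$|V_\Delta|\le a+n^2M\ell_j\le a+M\tfrac{b-a}{2b}<M .$$
The last inequality holds because $M\big(1-\frac{b-a}{2b}\big)=M\frac{a+b}{2b}>\frac{a+b}2>a$. The first inequality in this chain uses $M>b$, that is, (3).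

**Step 2: some $\Delta$ has all peaks equal.** The aim is to find $\Delta$ with $m_0=m_1=\dots=m_n$. Fix $\eta>0$ with $n^2\eta\le\frac{b-a}{2b}$ and $(n+1)\eta<2$. Let
$$\Sigma=\Big\{(\ell_0,\dots,\ell_n):\ \ell_j\ge\eta\text{ for all }j,\ \sum_j\ell_j=2\Big\}.$$
This is a simplex with vertices $v_0,\dots,v_n$, where $v_j$ has $\ell_j=2-n\eta$ and all other coordinates equal to $\eta$. Indeed, a point $\ell\in\Sigma$ is $\sum_j\mu_jv_j$ with $\mu_j=\frac{\ell_j-\eta}{2-(n+1)\eta}\ge0$ and $\sum_j\mu_j=1$. All gaps are positive on $\Sigma$, so the $m_j$ are continuous there.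

Let $A_j=\{\ell\in\Sigma:\ m_j=\max_im_i\}$. These sets are closed, and they cover $\Sigma$. On the face $\operatorname{conv}\{v_i:i\in J\}$ we have $\ell_j=\eta$ for all $j\notin J$. By (4), $m_j<M(\Delta)^2=\max_im_i$ for these $j$, so the face does not meet $A_j$ for $j\notin J$. It is therefore covered by $\bigcup_{i\in J}A_i$. By the KKM lemma there is a point in $\bigcap_jA_j$, and at this point all $m_j$ equal $M(\Delta)^2$.

**Step 3: count zeros.** The aim is to show that equal peaks contradict (3). Take $\Delta$ from Step 2, write $S=S_\Delta$, $M=M(\Delta)$, and choose $y_j\in I_j$ with $S(y_j)=M^2$ for $0\le j\le n$. Since $M^2>b^2>a^2\ge S(t_i)$, no $y_j$ is a node, so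
$$y_0<t_1<y_1<t_2<\dots<t_n<y_n .$$
Put
$$D=S-\frac{M^2+a^2}2-\frac{\lambda^2}2T_{2n}.$$
The leading coefficient of $T_{2n}$ is $2^{2n-1}$, so the coefficient of $x^{2n}$ in $D$ is $\lambda^24^{n-1}-\lambda^22^{2n-2}=0$, and $\deg D\le2n-1$. Now $M^2-a^2>b^2-a^2=\lambda^2$, and $|T_{2n}|\le1$ on $[-1,1]$. Hence
$$D(y_j)\ge\frac{M^2-a^2}2-\frac{\lambda^2}2>0,\qquad D(t_i)\le a^2-\frac{M^2+a^2}2+\frac{\lambda^2}2=-\frac{M^2-a^2}2+\frac{\lambda^2}2<0 .$$
So $D$ alternates strictly in sign at $2n+1$ successive points and has at least $2n$ zeros, one in each of the $2n$ open intervals between neighbors. As $\deg D\le2n-1$, this forces $D\equiv0$, which contradicts $D(y_0)>0$. Hence (3) is false, and some $\Delta$ has $M(\Delta)\le b$, that is, $S_\Delta\le a^2+\lambda^2$ on $[-1,1]$. $\square$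

**Remark (without the extra coordinate).** Theorem 1 needs only that for each $b>a$ some $\Delta$ has $\|L_\Delta\gamma\|\le b$. For this one may take $V_\Delta=L_\Delta\gamma$ and any $b>a$. Steps 1 and 2 stand unchanged. In Step 3 put $D=S-\frac{M^2+a^2}2$. It is $\frac{M^2-a^2}2>0$ at the $y_j$ and at most $-\frac{M^2-a^2}2<0$ at the $t_i$, so it has $2n$ zeros while $\deg D\le2n-2$, which is again a contradiction. What the extra coordinate adds is the simultaneous control of $\omega_\Delta$ in Lemma 4.

**Remark (why we argue by contradiction).** The direct plan would be to minimize $M(\Delta)$ over all $\Delta$. But the set of admissible $\Delta$ is not compact, because nodes may collide, and for merely continuous $\gamma$ the interpolant need not have a limit there. For instance, take $\gamma(x)=\sqrt{|x|}$ with two nodes $0$ and $s\to0^+$: the interpolant is $x/\sqrt s$. Assumption (3) turns this difficulty into the boundary condition (4).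

## 6. Proof of Theorem 1

Transfer to $[-1,1]$. Choose $P\in\mathcal P_n(H)$ with $a:=\|F-P\|\le E_n(F)+\frac\varepsilon3$, and put $\gamma=F-P$. Choose $\lambda>0$ with $\sqrt{a^2+\lambda^2}\le a+\frac\varepsilon3$, and take $\Delta$ from Lemma 4. By (1),
$$\|F-L_\Delta F\|\le a+\|L_\Delta\gamma\|\le a+\sqrt{a^2+\lambda^2}\le2a+\tfrac\varepsilon3\le2E_n(F)+\varepsilon.\qquad\square$$

With this, Corollary 2 is proved, and the answer to the Problem is yes. The remaining sections prove the following.

**Theorem 3.**

* (a) If $\dim H\ge2$, then for every $n$ the constant $2$ in Theorem 1 cannot be replaced by a smaller one.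
* (b) For any sequence $f_1,f_2,\dots\in C_{[0,1]}$ there are $\Delta_n$ with $L(\Delta_n)f_j\to f_j$ for every $j$, hence for every $f\in\operatorname{span}\{f_j\}$. More generally, if $F\in C([0,1],H)$, there are $\Delta_n$ with $L(\Delta_n)f\to f$ uniformly over all $f$ in $\{\langle F(\cdot),h\rangle:|h|\le1\}$.
* (c) There is a norm-compact convex set $K\subset C_{[0,1]}$ such that for no sequence $(\Delta_n)$ does $L(\Delta_n)f\to f$ hold for all $f\in K$.

## 7. Fast circles show that the factor 2 is sharp

For $n=1$ the circle of Section 2 already has error exactly $2E_1(F)$. For larger $n$ we let the curve run around the circle many times: an interpolant of bounded norm is then too slow to follow it even for half a turn.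

**Proof of Theorem 3(a).** Identify a two-dimensional subspace of $H$ with $\mathbb C$. On $[-1,1]$ let $F_N(x)=e^{iNx}$, with $N\ge\pi$. Taking $P=0$ shows $E_n(F_N)\le1$.

**Step 1: every interpolation error is nearly $2$.** Let $\Delta$ be any $n$ nodes and $P=L_\Delta F_N$. We claim
$$\|F_N-P\|\ge2-\frac{3\pi n^2}N.\tag{5}$$
If $\|F_N-P\|>2$, this is clear. Otherwise $\|P\|\le\|F_N\|+2=3$, so $\|P'\|\le3n^2$ by Markov's inequality. Since $\pi/N\le1$, at least one of $t_1\pm\pi/N$ lies in $[-1,1]$; call it $s$. Then $F_N(s)=-F_N(t_1)=-P(t_1)$, so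
$$|F_N(s)-P(s)|\ge|F_N(s)-F_N(t_1)|-|P(t_1)-P(s)|\ge2-\frac{3\pi n^2}N .$$

**Step 2: conclusion.** Suppose the constant $2$ in Theorem 1 could be replaced by some $C$ with $0\le C<2$, for this $n$. Then (5) and $E_n(F_N)\le1$ give $2-\frac{3\pi n^2}N\le C\,E_n(F_N)+\varepsilon\le C+\varepsilon$ for all $\varepsilon>0$ and $N\ge\pi$. Letting $N\to\infty$ and $\varepsilon\to0$ gives $C\ge2$, a contradiction. (A negative constant is excluded too, since it would be weaker to ask for $C=0$.) $\square$

The approximation errors in this example do not degenerate. Theorem 1 and (5) give $2E_n(F_N)\ge2-3\pi n^2/N$, so $E_n(F_N)\to1$ as $N\to\infty$. For $\dim H=1$ the constant $1$ suffices, by Proposition A.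

## 8. Countably many functions form one curve in $\ell^2$

**Proof of Theorem 3(b).** **Step 1: $E_n(F)\to0$ for every $F\in C([0,1],H)$.** This replaces Weierstrass' theorem. Let $\beta_k(x)=\binom Nkx^k(1-x)^{N-k}$ and $B_NF=\sum_{k=0}^NF(k/N)\beta_k\in\mathcal P_{N+1}(H)$. Recall that $\beta_k\ge0$ on $[0,1]$, $\sum_k\beta_k=1$ and $\sum_k(x-\frac kN)^2\beta_k(x)=\frac{x(1-x)}N\le\frac1{4N}$. Given $\rho>0$, choose $\delta>0$ with $|F(x)-F(y)|\le\rho$ whenever $|x-y|\le\delta$. For $|x-\frac kN|>\delta$ use $|F(x)-F(\frac kN)|\le2\|F\|\,\delta^{-2}(x-\frac kN)^2$. Then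
$$|F(x)-B_NF(x)|\le\sum_k|F(x)-F(\tfrac kN)|\,\beta_k(x)\le\rho+\frac{2\|F\|}{4N\delta^2},$$
so $\|F-B_NF\|\to0$, and therefore $E_n(F)\to0$.

**Step 2: the general statement.** Let $F\in C([0,1],H)$, and take $\Delta_n$ from Theorem 1 with $\varepsilon=\frac1n$. For $f=\langle F,h\rangle$ with $|h|\le1$ we have $f-L(\Delta_n)f=\langle F-L_{\Delta_n}F,h\rangle$, so
$$\|f-L(\Delta_n)f\|\le\|F-L_{\Delta_n}F\|\le2E_n(F)+\tfrac1n\to0,$$
uniformly in $h$.

**Step 3: sequences.** Given $(f_j)$, let $c_j=2^{-j}/(1+\|f_j\|)$ and $F=(c_jf_j)_{j\ge1}$. Since $\|c_jf_j\|\le2^{-j}$, $F=\sum_jc_jf_je_j$ is a uniformly convergent series of continuous $\ell^2$-valued functions, so $F\in C([0,1],\ell^2)$. With $\Delta_n$ as in Step 2 and $h=e_j$,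
$$\|f_j-L(\Delta_n)f_j\|\le c_j^{-1}\big(2E_n(F)+\tfrac1n\big)\to0\quad\text{for each }j.$$
For elements of the span, use linearity of $L(\Delta_n)$. $\square$

## 9. A compact family that defeats every choice of nodes

Here we work on $[-1,1]$; the result transfers to $[0,1]$. Let $X_n$ be the space of real polynomials of degree at most $2n-1$ with the sup norm. The plan has two parts. First, every $L(\Delta)$ with $n$ nodes is large already on the finite-dimensional space $X_n$. Second, we pack finitely many test functions from each $X_n$, suitably shrunk, into one compact set.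

**Lemma 5.** There is $c>0$ such that $\|L(\Delta)|_{X_n}\|\ge c\log n$ for all $n\ge2$ and all $n$-point $\Delta\subset[-1,1]$.

**Proof.** **Step 1: a uniform bound for a sine sum.** We need the classical fact that there is $B$ with $\big|\sum_{k=1}^m\frac{\sin k\theta}k\big|\le B$ for all $m,\theta$. By oddness and periodicity, and since the sum vanishes at $0$ and $\pi$, let $0<\theta<\pi$. The terms with $k\le1/\theta$ are at most $\theta$ each in absolute value, so together they contribute at most $1$. For the rest let $p$ be the least integer greater than $1/\theta$. For $q\ge p$,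
$$\Big|\sum_{k=p}^q\sin k\theta\Big|=\Big|\frac{\cos(p-\frac12)\theta-\cos(q+\frac12)\theta}{2\sin(\theta/2)}\Big|\le\frac1{\sin(\theta/2)}\le\frac\pi\theta ,$$
and the weights $1/k$ decrease, so Abel summation bounds the remaining terms by $\frac1p\cdot\frac\pi\theta<\pi$. Thus $B=1+\pi$ works.

**Step 2: pass to cosines.** Put $x=\cos\theta$. Then $X_n$ becomes, with the same sup norm, the space of even trigonometric polynomials of degree at most $2n-1$, and $L(\Delta)$ becomes a linear projection $\Pi$ of it onto those of degree at most $n-1$. Write $\Pi\cos k\theta=\sum_{j<n}p_{jk}\cos j\theta$ for $0\le k\le2n-1$; then $p_{jk}=\delta_{jk}$ for $k<n$.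

**Step 3: average out the unknown entries.** For $k\ge n$ the $p_{jk}$ depend on the nodes, and averaging over translations removes them. Let $T_tg(\theta)=g(\theta+t)$. Since
$$(T_t+T_{-t})\cos k\theta=2\cos kt\,\cos k\theta,\tag{6}$$
$T_t+T_{-t}$ maps even trigonometric polynomials to even ones without raising the degree. So we may define
$$Ag=\frac1{2\pi}\int_{-\pi}^{\pi}(T_t+T_{-t})\,\Pi\,(T_t+T_{-t})g\,dt .$$
By (6),
$$A\cos k\theta=\sum_{j<n}p_{jk}\Big(\frac4{2\pi}\int_{-\pi}^\pi\cos kt\cos jt\,dt\Big)\cos j\theta .$$
For $1\le k<n$ only $j=k$ contributes. There $p_{kk}=1$ and the bracket is $2$, so $A\cos k\theta=2\cos k\theta$. For $k\ge n$ no $j<n$ equals $k$, so $A\cos k\theta=0$. Since $\|T_t+T_{-t}\|\le2$, we also have $\|Ag\|\le4\,\|\Pi\|\,\|g\|$, where $\|\Pi\|=\|L(\Delta)|_{X_n}\|$.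

**Step 4: a test polynomial.** We want a bounded $Q$ for which $AQ$ is large. Let
$$Q(\theta)=\sum_{k=1}^{n-1}\frac{\cos(n-k)\theta-\cos(n+k)\theta}k=2\sin n\theta\sum_{k=1}^{n-1}\frac{\sin k\theta}k .$$
Its frequencies lie between $1$ and $2n-1$. By Step 1, $\|Q\|\le2B$. By Step 3, $A$ doubles the terms $\cos(n-k)\theta$ and annihilates the terms $\cos(n+k)\theta$, so $AQ(0)=2\sum_{k=1}^{n-1}\frac1k\ge2\log n$. Hence $2\log n\le4\|\Pi\|\cdot2B$, that is, $\|\Pi\|\ge\frac{\log n}{4B}$. So $c=\frac1{4B}$ works. $\square$

**Proof of Theorem 3(c).** **Step 1: finitely many test functions for each $n$.** The unit ball of the finite-dimensional space $X_n$ is compact, so it contains a finite $\frac12$-net $N_n$: every element of the ball is within $\frac12$ of $N_n$. For any linear operator $L$ from $X_n$ to a normed space,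
$$\max_{h\in N_n}\|Lh\|\ge\tfrac12\|L\|.\tag{7}$$
Indeed, take $h_0$ in the ball with $\|Lh_0\|=\|L\|$, and $h\in N_n$ with $\|h-h_0\|\le\frac12$. Then $\|Lh\|\ge\|L\|-\frac12\|L\|$.

**Step 2: pack them into one compact convex set.** Let $(g_i)_{i\ge1}$ enumerate all functions $(\log n)^{-1/2}h$ with $h\in N_n$, $n\ge2$, ordered by $n$. Each $N_n$ is finite and $\|h\|\le1$, so $\|g_i\|\to0$. Define
$$U:\ell^1\to C[-1,1],\quad Uc=\sum_ic_ig_i,\qquad K=U(\text{closed unit ball of }\ell^1).$$
The map $U$ is linear and bounded, and $K$ is convex. For compactness, regard $\ell^1$ as the dual of $c_0$; its closed unit ball is weak\*-compact by the Banach–Alaoglu theorem. Each coordinate $c\mapsto c_i$ is weak\*-continuous, so each truncation $c\mapsto\sum_{i\le m}c_ig_i$ is weak\*-to-norm continuous. On the ball the truncations converge to $U$ uniformly, since $\|\sum_{i>m}c_ig_i\|\le\sup_{i>m}\|g_i\|\to0$. So $U$ is weak\*-to-norm continuous on the ball, and $K$ is norm compact.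

**Step 3: no nodes work for all of $K$.** Suppose $L(\Delta_n)f\to f$ for all $f\in K$. By scaling, $L(\Delta_n)Uc$ converges for every $c\in\ell^1$. Each $L(\Delta_n)U$ is a bounded operator, so the Banach–Steinhaus theorem gives $\sup_n\|L(\Delta_n)U\|<\infty$. Since $g_i=Ue_i$ with $\|e_i\|=1$, it follows that $\sup_{n,i}\|L(\Delta_n)g_i\|<\infty$. But for each $n\ge2$, (7) and Lemma 5 give an $h\in N_n$, hence a $g_i=(\log n)^{-1/2}h$, with
$$\|L(\Delta_n)g_i\|\ge(\log n)^{-1/2}\cdot\tfrac12\,c\log n=\tfrac c2(\log n)^{1/2},$$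
where $c$ is the constant of Lemma 5. This is unbounded in $n$, a contradiction. $\square$
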